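# At most $n$ one-parameter families for $\Delta u+e^u=8\pi n\,\delta_0$ on a torus

## 1. A solution on the hexagonal torus, written by hand

Take $\tau=e^{\pi i/3}$, $\Lambda=\mathbb Z+\mathbb Z\tau$, and let $\wp$ be the Weierstrass function of $\Lambda$, so $\wp'^2=4\wp^3-g_2\wp-g_3$. Multiplication by $\tau$ maps $\Lambda$ onto itself, because $\tau^2=\tau-1$. Since $g_2$ is a multiple of $\sum_{\omega\ne0}\omega^{-4}$, we get $g_2=\tau^{-4}g_2$, and $\tau^{-4}\neq1$, so $g_2=0$. The cubic $4x^3-g_3$ has distinct roots, so $g_3\ne0$. Choose $W$ with $W^2=-g_3\neq 0$. Then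
$$\wp'^2-W^2=4\wp^3,\qquad \wp''=6\wp^2 .$$

Consider $h=\dfrac{\wp'-W}{\wp'+W}$. A zero of $\wp'\mp W$ is a zero of $\wp$. The zeros of $\wp$ mod $\Lambda$ come as a pair $\pm a$, with $\wp'(a)=-\wp'(-a)$ and $\wp'(\pm a)^2=W^2\ne0$; name them so that $\wp'(a)=W$. The elliptic function $\wp'-W$ has degree $3$ and vanishes only at $a$, so it has a triple zero there. Likewise $\wp'+W$ has a triple zero at $-a$. At $0$ the poles cancel and $h(0)=1$. So $h'/h$ has only simple poles, with residues $\pm3$, and
$$f=\exp\Big(\tfrac13\int_0^z\frac{h'}{h}\,dz\Big)$$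
is a meromorphic function on $\mathbb C$ with $f^3=h$. Its logarithmic derivative is
$$\frac{f'}f=\frac13\left(\frac{\wp''}{\wp'-W}-\frac{\wp''}{\wp'+W}\right)=\frac13\cdot\frac{2W\cdot6\wp^2}{4\wp^3}=\frac W\wp .$$

For $\omega\in\Lambda$ the quotient $f(z+\omega)/f(z)$ has cube $1$, so it is a constant cube root of unity. Hence
$$u=\log\frac{8|f'|^2}{(1+|f|^2)^2}$$
is a function on the torus $E=\mathbb C/\Lambda$. Off $\Lambda$, $f$ is locally injective: it has a simple zero at $a$, a simple pole at $-a$, and elsewhere $f'=Wf/\wp\ne0$. So $u$ is smooth off $\Lambda$ (at a pole use $1/f$, which gives the same $u$). There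
$$\Delta u=-2\Delta\log(1+|f|^2)=-\frac{8|f'|^2}{(1+|f|^2)^2}=-e^u .$$
At $0$ we have $f'/f=Wz^2(1+\cdots)$ and $|f(0)|=1$, so $u=4\log|z|+O(1)$.

Nothing changes if $f$ is replaced by $e^\lambda f$ with $\lambda$ real, so we have a whole curve of solutions $u_\lambda$. It is unbounded: $f(a)=0$ and $f'(a)\neq0$, so $u_\lambda(a)=\log(8e^{2\lambda}|f'(a)|^2)\to\infty$ as $\lambda\to\infty$.

Are there other such curves on this torus? Try $f'/f=W/(\wp-B)$ for another constant $B$, on any torus. The residues of the right side are $\pm1$ exactly when $W^2=4B^3-g_2B-g_3\neq0$. Then $f$ is meromorphic, $f(z+\omega)=e^{N_\omega}f(z)$, and the construction works when the two real conditions $\operatorname{Re}N_1=\operatorname{Re}N_\tau=0$ hold. Two real conditions on one complex parameter $B$ should leave a discrete set. How large can it be?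

## 2. One-parameter families and the bound $N(\tau)\le n$

Let $n\ge1$ be an integer, $\tau\in\mathbb H$, $\Lambda=\mathbb Z+\mathbb Z\tau$, $E=E_\tau=\mathbb C/\Lambda$, and $b=\operatorname{Im}\tau=\operatorname{area}(E)$. The equation is
$$\Delta u+e^u=8\pi n\,\delta_0\quad\text{on }E_\tau. \tag{1}$$

**Definition (solution).** A solution of (1) is a real function $u$ on $E_\tau$, smooth on $E_\tau\setminus\{0\}$, with $\Delta u+e^u=0$ there and $u(z)=4n\log|z|+O(1)$ as $z\to0$. (Equivalently: $u$ solves (1) in the sense of distributions and $e^u\in L^1(E_\tau)$.)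

**Definition (one-parameter family).** Let $f$ be meromorphic on $\mathbb C$ with $f(z+1)=e^{i\theta_1}f(z)$ and $f(z+\tau)=e^{i\theta_2}f(z)$, $\theta_1,\theta_2$ real. If
$$u_\lambda=\log\frac{8e^{2\lambda}|f'|^2}{(1+e^{2\lambda}|f|^2)^2}$$
solves (1) for every $\lambda\in\mathbb R$, then $\{u_\lambda:\lambda\in\mathbb R\}$ is a one-parameter family of solutions, and $f$ is its developing map. Two families are distinct if they are different sets of functions. The torus is fixed throughout. We write $N(\tau)$ for the number of families on $E_\tau$.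

Section 1 gives a family for $n=1$, $\tau=e^{\pi i/3}$, whose multipliers $e^{i\theta_1},e^{i\theta_2}$ are cube roots of unity. The conjecture that $N(\tau)\le n$ always holds is taken from the "Book of Abstracts", https://indico.eimi.ru/event/1243/attachments/399/807/Birman2023_-_BookOfAbstracts.pdf. It is true.

**Theorem A.** $N(\tau)\le n$ for all $n\ge1$ and all $\tau\in\mathbb H$.

In particular, for every $n\ge2$ and every $\tau$, equation (1) has at most $n$ distinct one-parameter families. Two complements, Theorems B and C, are stated at the end of Section 4, when the objects in them exist.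

## 3. Elliptic functions, the Schwarzian, and winding numbers

Nonconstant elliptic functions take every value equally often on $E$, counted with multiplicity; this number is the degree. Their residues on $E$ sum to $0$, and a holomorphic elliptic function is constant. Put $p(x)=4x^3-g_2x-g_3=4\prod_k(x-e_k)$, with distinct roots. Then $\wp'^2=p(\wp)$ and $\wp''=\frac12p'(\wp)=6\wp^2-\frac{g_2}2$. With $\zeta'=-\wp$, the numbers $\eta_\omega=\zeta(z+\omega)-\zeta(z)$ are additive in $\omega$ and satisfy Legendre's relation $\eta_1\tau-\eta_\tau=2\pi i$.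

The Schwarzian is $S(f)=(f''/f')'-\frac12(f''/f')^2$. It does not change under $f\mapsto cf$ or $f\mapsto1/f$. Example: if $f'=z^{2n}$, then $f''/f'=2n/z$ and $S(f)=-(2n+2n^2)z^{-2}=-2n(n+1)z^{-2}$. For us it matters because it can be read off $u$. If $u=\log\frac{8|f'|^2}{(1+|f|^2)^2}$, then
$$u_z=\frac{f''}{f'}-\frac{2f'\bar f}{1+|f|^2},\qquad u_{zz}=\Big(\frac{f''}{f'}\Big)'-\frac{2f''\bar f}{1+|f|^2}+\frac{2f'^2\bar f^2}{(1+|f|^2)^2},$$
and subtracting $\frac12u_z^2$ cancels the mixed terms:
$$u_{zz}-\tfrac12u_z^2=S(f). \tag{2}$$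
As in Section 1, $\Delta u+e^u=0$ wherever $f$ is locally injective, and $u$ is unchanged under $f\mapsto1/f$.

The *index* of an isolated zero of a continuous map into $\mathbb C$ is its winding number about $0$ along a small positive loop around the zero. We use three facts.

**Fact 1.** If a continuous map on a closed disc has finitely many zeros, all interior, its winding number on the boundary is the sum of the indices.

**Fact 2.** A loop in $\mathbb C^*$ with winding number $w$ meets every ray from the origin at least $|w|$ times: a continuous argument changes by $2\pi w$ in total, so apply the intermediate value theorem.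

**Fact 3.** Let $A:\mathbb C\to\mathbb C$ be $\mathbb R$-linear and invertible. Let $\xi:[0,1]\to\mathbb C^*$ be a path along which the argument changes by $\pi m$, $m\in\mathbb Z$, with $\xi(1)=(-1)^m\xi(0)$. Let $H:[0,1]\to\mathbb C^*$ be a path with $H(1)=(-1)^mH(0)$ and $|H-A\xi|<|A\xi|$. Then $\arg H$ changes by $\operatorname{sgn}(\det A)\,\pi m$.

*Proof.* Move $A$ to the identity (if $\det A>0$) or to complex conjugation (if $\det A<0$) through invertible maps $A_s$. The change of $\arg A_s\xi$ is always a multiple of $\pi$ and is continuous in $s$, so it is constant, equal to $\pm\pi m$. The quotient $H/A\xi$ stays in the right half-plane and has equal end values, so its argument changes by $0$. $\square$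

Example: with $H=\overline{\sqrt B}$ on $|B|=1$ we have $m=1$ and $\det<0$, so $\arg H$ changes by $-\pi$. Thus $H^2=\bar B$ has winding number $-1$. Note that $H$ is defined only up to sign, while $H^2$ is a function of $B$; this will be our situation.

## 4. The Lamé polynomial $X_B$ and the dictionary families $\leftrightarrow B$

For $B\in\mathbb C$ put $I=I_B=n(n+1)\wp+B$ and consider
$$X'''=4IX'+2I'X. \tag{3}$$
This is the equation satisfied by products of two solutions of the Lamé equation $y''=Iy$: if $X=y_1y_2$, then $X''=2IX+2y_1'y_2'$, and one more derivative gives (3). For $n=1$ one solution will be $X=\wp-B$, the denominator from Section 1.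

**Lemma 1 (the polynomials $X_B$ and $\ell$).** There is a monic polynomial $X_B=\sum_{j\le n}c_j(B)\wp^j$ of degree $n$ in $\wp$ that solves (3), where $c_j$ is a polynomial in $B$ of exact degree $n-j$. The expression
$$\ell(B)=4IX_B^2-2X_BX_B''+X_B'^2$$
does not depend on $z$, and it is a polynomial in $B$ of degree exactly $2n+1$.

*Proof.* For a polynomial $X$ in $x=\wp$ we have $X'=X_x\wp'$, $X''=pX_{xx}+\frac12p'X_x$, and $X'''=\wp'\,(pX_{xxx}+\frac32p'X_{xx}+12xX_x)$ since $p''=24x$. So (3) becomes
$$pX_{xxx}+\tfrac32p'X_{xx}+\big(12x-4n(n+1)x-4B\big)X_x-2n(n+1)X=0 .$$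
In the coefficient of $x^j$, the factor of $c_j$ is
$$4j(j-1)(j-2)+18j(j-1)+12j-(4j+2)n(n+1)=2(2j+1)[j(j+1)-n(n+1)],$$
and the whole equation reads
$$2(2j+1)[j(j+1)-n(n+1)]\,c_j=4B(j+1)c_{j+1}+g_2(j+1)(j+2)(j+\tfrac32)c_{j+2}+g_3(j+1)(j+2)(j+3)c_{j+3}.$$
With $c_n=1$ and $c_j=0$ for $j>n$ the case $j=n$ is trivial. For $j=n-1,\dots,0$ the bracket on the left is nonzero, so $c_j$ is determined. Its top term comes from $4B(j+1)c_{j+1}$, so its degree in $B$ is exactly $n-j$. Write $c_0=\chi B^n+\cdots$ with $\chi\ne0$.

For any solution $X$ of (3), the derivative of $4IX^2-2XX''+X'^2$ is $2X(4IX'+2I'X-X''')=0$. So $\ell(B)$ is independent of $z$; evaluating at a fixed $z$ shows that it is a polynomial in $B$. On compact subsets of $\mathbb C\setminus\Lambda$ the only coefficient of degree $n$ is $c_0$, and it disappears on differentiation: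
$$X_B=\chi B^n+O(|B|^{n-1}),\qquad X_B',\,X_B''=O(|B|^{n-1}). \tag{4}$$
Hence $\ell(B)=4\chi^2B^{2n+1}+O(|B|^{2n})$. $\square$

By hand: for $n=1$, $j=0$ gives $-4c_0=4B$, so $X_B=\wp-B$, and evaluating $\ell$ where $\wp=B$ gives $\ell(B)=4B^3-g_2B-g_3$. For $n=2$, $-24c_1=8B$ and $-12c_0=4Bc_1+3g_2$, so $X_B=\wp^2-\frac B3\wp+\frac{B^2}9-\frac{g_2}4$.

**Lemma 2 (uniqueness).** An elliptic solution $Y$ of (3) with poles only in $\Lambda$ is a constant multiple of $X_B$.

*Proof.* Inserting $z^s$ at $z=0$ gives the indicial equation $(s-1)(s^2-2s-4n(n+1))=0$, so $s\in\{1,\,-2n,\,2n+2\}$. Subtract from $Y$ a multiple of $X_B=z^{-2n}+\cdots$ to remove the $z^{-2n}$ term. If the difference is not zero, its leading exponent is $1$ or $2n+2$. So it is a holomorphic elliptic function vanishing at $0$, hence $0$. $\square$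

**Schwarzian in terms of $f/f'$.** If $f'/f=1/Y$, then $f''/f'=1/Y-Y'/Y$, and expanding,
$$S(f)=Y^{-2}\big(-YY''+\tfrac12Y'^2-\tfrac12\big).$$
Therefore
$$S(f)=-2I\iff4IY^2-2YY''+Y'^2=1. \tag{5}$$

If $W^2=\ell(B)$ and $\omega\in\Lambda$, put $N_\omega(B,W)=\int_{z_0}^{z_0+\omega}\frac W{X_B}\,dz$, on a path avoiding the zeros of $X_B$.

**Proposition 3.** Let $Z$ be the set of all $B$ with $\ell(B)\ne0$ and $\operatorname{Re}N_1=\operatorname{Re}N_\tau=0$ (the choice of sign of $W$ is irrelevant). Then families correspond bijectively to points of $Z$, so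
$$N(\tau)=\#Z. \tag{6}$$
The family of $B\in Z$ has developing map $f$ with $f'/f=W/X_B$. This $f$ has $n$ zeros and $n$ poles mod $\Lambda$, all simple, is locally injective off $\Lambda$, and has value in $\mathbb C^*$ and multiplicity $2n+1$ at each point of $\Lambda$. Its multipliers are not all equal to $1$.

*Proof.* **Step 1: from a family to $B$.** Let $f$ be a developing map. Since $u_0$ is finite off $\Lambda$, $f$ is locally injective there (at poles look at $1/f$). If $f$ has local multiplicity $m$ at $0$, then $u_0=2(m-1)\log|z|+O(1)$, so $m=2n+1$; by quasi-periodicity this holds on all of $\Lambda$.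

The function $g=f'/f$ is elliptic. If $f(0)\in\{0,\infty\}$, then $g$ would have poles at $\Lambda$, and no zeros at all, since off $\Lambda$ the map $f$ is locally injective. That is impossible for an elliptic function. So $f(0)\in\mathbb C^*$, and $g$ has a zero of order $2n$ at $0$ and no other zero mod $\Lambda$. Thus $g$ has $2n$ poles, all simple, with residue $+1$ at zeros and $-1$ at poles of $f$. The residues sum to $0$, so $f$ has $n$ zeros and $n$ poles mod $\Lambda$.

The function $S(f)$ is elliptic and holomorphic off $\Lambda$. Writing $f'=z^{2n}h$ with $h(0)\ne0$, we see a double pole at $0$ with leading coefficient $-2n-2n^2$. There is no residue, because this is the only pole mod $\Lambda$. So $S(f)=-2(n(n+1)\wp+B)$ for some $B$. By (5), $Y=1/g$ satisfies $4IY^2-2YY''+Y'^2=1$; differentiating, $2Y(4IY'+2I'Y-Y''')=0$, so $Y$ solves (3). Its poles lie in $\Lambda$. By Lemma 2, $Y=X_B/W$ with a constant $W\neq0$, and inserting this gives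
$$\frac{f'}f=\frac W{X_B},\qquad W^2=\ell(B)\neq0. \tag{7}$$
The multipliers of $f$ are $e^{N_\omega}$ and they are unimodular, so $B\in Z$.

**Step 2: the map from families to $Z$ is well defined and injective.** By (2) and $S(e^\lambda f)=S(f)$, each member of the family satisfies $u_{zz}-\frac12u_z^2=-2I_B$, so the family determines $B$. Conversely, by (7), $B$ determines $f$ up to $f\mapsto Cf$ and $f\mapsto C/f$, $C\in\mathbb C^*$. The first shifts $\lambda$ by $\log|C|$. For the second, passing from $f$ to $1/f$ replaces $\lambda$ by $-\lambda$, since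
$$\frac{e^{2\lambda}|f'|^2|f|^{-4}}{(1+e^{2\lambda}|f|^{-2})^2}=\frac{e^{-2\lambda}|f'|^2}{(1+e^{-2\lambda}|f|^2)^2} .$$
So the set of functions is the same.

**Step 3: every $B\in Z$ occurs.** Let $W^2=\ell(B)\ne0$. At a zero $a$ of $X_B$ (which is not in $\Lambda$, where $X_B$ has its poles) the definition of $\ell$ gives $X_B'(a)^2=W^2$. So the zeros are simple and $W/X_B$ has residues $\pm1$. Hence $f=\exp\int W/X_B$ is meromorphic on $\mathbb C$, with $f(z+\omega)=e^{N_\omega}f(z)$. Off $\Lambda$ it is locally injective. At $\Lambda$, $W/X_B$ vanishes to order $2n$, so $f$ has value in $\mathbb C^*$ and multiplicity $2n+1$. If $\operatorname{Re}N_1=\operatorname{Re}N_\tau=0$, the multipliers are unimodular, each $u_\lambda$ lives on $E$, solves $\Delta u+e^u=0$ off $0$, and equals $4n\log|z|+O(1)$. By (5), applied to $Y=X_B/W$, $S(f)=-2I_B$, so this family is sent to $B$.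

**Step 4: the multipliers are not all $1$.** Otherwise $f$ would be elliptic of degree $n$, while $f-f(0)$ vanishes at $0$ to order $2n+1>n$. $\square$

For given $(B,W)$, $\operatorname{Re}N_\omega$ does not depend on the path or on $z_0$: if $W\neq0$ the residues are $\pm1$, so $N_\omega$ is defined mod $2\pi i$; if $W=0$ it is $0$. Near any $B_0\in\mathbb C$ we may fix a path that avoids $\Lambda$ and the zeros of $X_{B_0}$, and then
$$N_\omega=W\,M_\omega(B),\qquad M_\omega(B)=\int_{z_0}^{z_0+\omega}\frac{dz}{X_B}\ \text{ holomorphic near }B_0. \tag{8}$$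

**Lemma 4 (roots of $\ell$).** Let $\ell(B_j)=0$ and $X=X_{B_j}$. Then $X$ has $n$ distinct zeros mod $\Lambda$, all double, and $dz/X$ has no residues. So $M_\omega(B_j)$ is independent of the path. Moreover $M_1(B_j)$ and $M_\tau(B_j)$ are not both $0$.

*Proof.* At a zero $a$ of $X$ the definition of $\ell$ gives $X'(a)=0$. Since (3) is a third-order linear equation, regular at $a$, and $X\not\equiv0$, the zero is exactly double. So $X=y^2$ near $a$, with $y$ holomorphic and a simple zero at $a$. Then $4IX^2-2XX''+X'^2=4y^3(Iy-y'')=0$, that is, $y''=Iy$, and so $y''(a)=0$. With $t=z-a$ this means $y=\gamma(t+O(t^3))$, $\gamma\ne0$, and $1/X=\gamma^{-2}t^{-2}+O(1)$: no residue. As $X$ has $2n$ zeros mod $\Lambda$ with multiplicity, there are $n$ distinct ones. If $M_1=M_\tau=0$, then $\int_0^zdz/X$ would be elliptic with $n$ simple poles, so of degree $n$, but with a zero of order $2n+1$ at $0$. This is impossible. $\square$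

Now the two complements can be stated; they are not needed for Theorem A.

**Theorem B.** $N(\tau)\le n-m_-$, where $m_-$ is the number of roots of $\ell$, with multiplicity, having $\operatorname{Im}(\overline{M_1}M_\tau)<0$. If no root has $\operatorname{Im}(\overline{M_1}M_\tau)=0$, then $N(\tau)=n-m_-$.

**Theorem C.** For $n=2$ and $\tau_0=\frac12+\frac{i\ln60}{2\pi}$ we have $N(\tau_0)=2$. So Theorem A is sharp for $n=2$. (Nothing is claimed about sharpness for $n\ge3$.)

## 5. A signed count in the $B$-plane, and why signs are needed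

We must count the points of $Z$, common zeros of two real functions on the plane. These functions are not polynomials: for $n=1$, as we will see, they involve $\zeta(a)$ where $\wp(a)=B$. What is available is a topological count. Put
$$H=\operatorname{Re}N_1+i\operatorname{Re}N_\tau ,$$
a function of $(B,W)$ with $W^2=\ell(B)$. It is odd in $W$, so $H^2$ is a function of $B\in\mathbb C$. By (8) it is continuous, also at the roots of $\ell$, where it tends to $0$. Its zero set is $Z\cup\{\ell=0\}$.

**The winding number at infinity is $-1$.** Take $z_0=\frac{1+\tau}2$ and let $\Gamma$ be the union of the segments from $z_0$ to $z_0+1$ and to $z_0+\tau$. It is connected and avoids $\Lambda$. On $\Gamma$, for $|B|$ large, (4) gives $X_B\ne0$ and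
$$\Big(\frac W{X_B}\Big)^2=4I-\frac{2X_B''}{X_B}+\Big(\frac{X_B'}{X_B}\Big)^2=4B\,\big(1+O(1/|B|)\big)$$
uniformly. By continuity along $\Gamma$, $W/X_B=2\sqrt B\,(1+O(1/|B|))$ with one choice of $\sqrt B$ (depending on $W$) on all of $\Gamma$. So $N_\omega=2\sqrt B\,(\omega+O(1/|B|))$ for $\omega=1,\tau$, and
$$H=2A(\sqrt B)+O(|B|^{-1/2}),\qquad A(\xi)=\operatorname{Re}\xi+i\operatorname{Re}(\xi\tau).$$
For $\xi=x+iy$ we have $A(\xi)=x+i(x\operatorname{Re}\tau-by)$, so $\det A=-b<0$. Hence $H^2\ne0$ for large $|B|$. When $B$ runs once around a large positive circle, $\sqrt B$ makes a positive half turn, and by Fact 3 (with $m=1$) $H$ makes a negative half turn. So $H^2$ has winding number $-1$.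

**Where the count stops.** At $B_0\in Z$ choose a holomorphic branch of $W=\sqrt{\ell(B)}$. Then $H$ is a smooth function of $B$ near $B_0$, and with
$$c(\omega)=\frac{dN_\omega}{dB}(B_0)$$
its differential is $\beta\mapsto\operatorname{Re}(c(1)\beta)+i\operatorname{Re}(c(\tau)\beta)$. The determinant of this map is $-\operatorname{Im}(\overline{c(1)}c(\tau))$. If it is not zero, $H^2$ has index $\pm2$ at $B_0$, by Fact 3 with $\xi=B-B_0$ and $m=2$. Suppose all points of $Z$ are of this kind, $N_+$ of them with sign $+$ and $N_-$ with sign $-$. Then Fact 1 reads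
$$-1=2(N_+-N_-)+\sum_j\operatorname{ind}_j ,$$
the last sum being over the roots $B_j$ of $\ell$. Even with the best control one can hope for at the roots, $|\operatorname{ind}_j|\le m_j$ with $\sum m_j=2n+1$, this gives only $N_+-N_-\le n$. A pair of zeros with opposite signs costs nothing. The count bounds $N(\tau)$ only if every determinant is positive:
$$\operatorname{Im}\big(\overline{c(1)}\,c(\tau)\big)<0\quad\text{at every }B_0\in Z. \tag{9}$$

**The case $n=1$.** Let $\wp(a)=B$ and $\wp'(a)=W\ne0$. Comparing residues at $\pm a$ and values at $0$,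
$$\frac{W}{\wp(z)-\wp(a)}=2\zeta(a)+\zeta(z-a)-\zeta(z+a).$$
The derivative in $a$ is $-2\wp(a)+\wp(z-a)+\wp(z+a)$. Integrating over $\omega$ and using $dB=W\,da$, we get $c(\omega)=-\frac2W(\eta_\omega+B\omega)$. By Legendre's relation $\eta_\omega=(\eta_1-\frac\pi b)\omega+\frac\pi b\bar\omega$ (check $\omega=1$ and $\omega=\tau$). So (9) says that
$$\Big|B+\eta_1-\frac\pi b\Big|<\frac\pi b\quad\text{for every }B\in Z .$$
On the hexagonal torus, $\zeta(\tau z)=\tau^{-1}\zeta(z)$ gives $\eta_\tau=\bar\tau\eta_1$, so Legendre gives $\eta_1=\pi/b$, and at $B=0$ the left side is $0$: condition (9) holds at the family of Section 1. In general, nothing in the transcendental equations $\operatorname{Re}N_1=\operatorname{Re}N_\tau=0$ visibly confines $B$ to that disc. The sign has to come from another source: the linearization of (1) at the solution itself.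

**Plan for the sign.** Let $L=\Delta+e^u$. Moving $B$ away from $B_0$ produces a function $\varphi$ with $L\varphi=0$ that is not periodic; its defect under $\omega$ is $\operatorname{Re}(\beta c(\omega))$ times the kernel function $k$ coming from the scaling $\lambda$. Subtract a linear function times $k$ to get a periodic $\psi$. The quadratic form $q(\psi)=\int_E|\nabla\psi|^2-e^u\psi^2$ then becomes a boundary integral that contains $-\operatorname{Im}(\overline{c(1)}c(\tau))$. So we want $q(\psi)\ge0$. On all functions this is false: $q(1)=-\int_Ee^u<0$. But $|f|=1$ cuts $E$ into $2n$ pieces, each a round hemisphere; on each of them functions of mean zero satisfy the inequality, and the means can be corrected by multiples of $k$ cut off to the pieces, at no cost in $q$.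

## 6. The $2n$ faces of $\{|f|\ne1\}$ and the hemisphere inequality

From now until the end of Section 8, fix $B_0\in Z$, a holomorphic branch $W=\sqrt{\ell(B)}$ near $B_0$, $g_B=W/X_B$, $g=g_{B_0}$, and $f$ with $f'/f=g$, normalized by $|f(0)|=1$. Then $f(z+\omega)=e^{i\theta_\omega}f(z)$ with $\theta_\omega$ real, so $|f|=1$ on $\Lambda$. Let $u=\log\frac{8|f'|^2}{(1+|f|^2)^2}$. The function $e^u$ is real-analytic and $\Lambda$-periodic, positive off $\Lambda$. Put
$$L=\Delta+e^u,\qquad k=\frac{1-|f|^2}{1+|f|^2}.$$
The function $k$ is real-analytic and $\Lambda$-periodic, $|k|\le1$, and $k(0)=0$. Since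
$$\partial_\lambda u_\lambda|_{\lambda=0}=2-\frac{4|f|^2}{1+|f|^2}=2k,$$
differentiating $\Delta u_\lambda+e^{u_\lambda}=0$ gives $Lk=0$ off $\Lambda$, hence everywhere by continuity.

**Lemma 5.** In $E$, the open set $\{|f|\neq1\}$ is a disjoint union of $2n$ connected open sets, called faces. Each face $F$ lifts to $\mathbb C$, and a lift is mapped biholomorphically onto the unit disc $\mathbb D$ by $f$ or by $1/f$. On $F$ the sign of $k$ is constant; $k=0$ on $\partial F$; and $\{|f|=1\}$ has measure $0$.

For the torus of Section 1 there are two faces, one containing $a$ and one containing $-a$.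

*Proof.* Let $\Omega=\{|f|<1\}\subset\mathbb C$. It does not meet $\Lambda$, so $f'\ne0$ on $\Omega$. For $\rho<1$ let $K_\rho=\{|f|\le\rho\}$, a closed $\Lambda$-invariant set with compact quotient.

**Step 1: local inverses of $f$ exist on discs of uniform radius over $K_\rho$.** For $z\in K_\rho$ there are $r_z>0$ and a holomorphic local inverse $s_z$ of $f$ on the disc $D(f(z),r_z)$ with $s_z(f(z))=z$. For $z'$ near $z$ we have $z'=s_z(f(z'))$ and $|f(z')-f(z)|<r_z/2$, so $s_z$ restricted to $D(f(z'),r_z/2)$ is a local inverse sending $f(z')$ to $z'$. Also $w\mapsto s_z(e^{-i\theta_\omega}w)+\omega$ is a local inverse at $z+\omega$ on a disc of the same radius. By compactness of $K_\rho/\Lambda$, one radius $r>0$ works for all points of $K_\rho$.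

**Step 2: the inverse extends to all of $\mathbb D$.** Let $z_0\in\Omega$ and let $\gamma$ be a path in $\mathbb D$ from $f(z_0)$; it lies in $\{|w|\le\rho\}$ for some $\rho<1$. Continue the germ of the inverse along $\gamma$ in steps of length less than $r$. At each stage the lifted point $z$ has $|f(z)|\le\rho$, so $z\in K_\rho$ and Step 1 provides the next disc; the new local inverse agrees with the old one near $f(z)$, because $f$ is injective near $z$. By the monodromy theorem there is a holomorphic $s:\mathbb D\to\mathbb C$ with $f\circ s=\mathrm{id}$ and $s(f(z_0))=z_0$. Let $\Omega'$ be the component of $\Omega$ containing $z_0$. Then $s(\mathbb D)$ is connected and lies in $\Omega$, so $s(\mathbb D)\subset\Omega'$. The maps $s\circ f$ and $\mathrm{id}$ agree near $z_0$, hence on $\Omega'$. So $f:\Omega'\to\mathbb D$ is biholomorphic.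

**Step 3: counting and boundary.** By Step 2, $\Omega'$ contains exactly one zero of $f$. If $\Omega'+\omega$ meets $\Omega'$ with $\omega\ne0$, the two components of $\Omega$ coincide and $\Omega'$ contains two zeros of $f$, a contradiction. So components inject into $E$, and their images are as many as the zeros of $f$ mod $\Lambda$, namely $n$. The same argument for $1/f$ gives $n$ more. A boundary point of a component of an open set is not in that set, so $|f|=1$ and $k=0$ on $\partial F$. Off $\Lambda$, $\{|f|=1\}$ is locally the preimage of a circle under a diffeomorphism (at poles of $f$ it is empty), so it has measure $0$. $\square$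

**Lemma 6.** Let $v$ be Lipschitz on $E$ and $F$ a face with $\int_Fv\,e^u=0$. Then $\int_F|\nabla v|^2\ge\int_Fe^uv^2$. Equality holds only if on a lift of $F$ we have $v=\operatorname{Re}(\gamma_F\,\xi)$ with a constant $\gamma_F\in\mathbb C$, where $\xi=\frac{2f}{1+|f|^2}$.

*Proof.* Let $h=f$ or $1/f$ map the lift onto $\mathbb D$, and identify $\mathbb D$ with an open hemisphere of the unit sphere $S^2$ by stereographic projection. The round metric is $\frac{4|dw|^2}{(1+|w|^2)^2}$ and $e^u=\frac{8|h'|^2}{(1+|h|^2)^2}$, so $e^u\,dA$ corresponds to $2\,dA_{S^2}$. (So each face has $\int_Fe^u=4\pi$, and $\int_Ee^u=8\pi n$.) The Dirichlet integral is conformally invariant. Hence $\tilde v=v\circ h^{-1}$ is bounded, locally Lipschitz, and has square-integrable gradient: it is in $H^1$ of the hemisphere.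

Functions smooth up to the boundary are dense in $H^1$ of the hemisphere, and their even reflections across the equator are Lipschitz on $S^2$, with squared $H^1$ norm doubled. So the even reflection of $\tilde v$ is in $H^1(S^2)$, and it has mean $0$. The first positive eigenvalue of $S^2$ is $2$, with eigenspace the linear functions. Therefore $\int|\nabla\tilde v|^2\ge2\int\tilde v^2$ on the sphere, hence on the hemisphere, which is the claim. Equality forces the reflection to be a linear function symmetric about the equator, that is, a real combination of the real and imaginary parts of $\frac{2h}{1+|h|^2}$. This last function is $\xi$ if $h=f$ and $\bar\xi$ if $h=1/f$. $\square$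

## 7. The variation field $\varphi$ and the closed form $\kappa$

Let $\dot g=\partial_Bg_B|_{B_0}$, an elliptic function. At the simple zeros of $X_{B_0}$ it has at most double poles. It has no residues there, because $\frac1{2\pi i}\oint g_B\,dz=\pm1$ on a small fixed circle for all $B$ near $B_0$. At $0$ it vanishes to order at least $2n$, because $1/X_B=z^{2n}\cdot(\text{holomorphic in }(z,B))$ there. It has no other poles. For $\beta\in\mathbb C$, $\beta\neq0$, put
$$G=\beta\int_0^z\dot g,\qquad T=\frac{G'}g=\frac{\beta\dot g}g,\qquad\varphi=k\operatorname{Re}G+\operatorname{Re}T.$$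
$G$ is single-valued and meromorphic, and $G(z+\omega)=G(z)+\beta c(\omega)$ with $c(\omega)=\int_{z_0}^{z_0+\omega}\dot g=\frac{dN_\omega}{dB}(B_0)$, additive in $\omega$. As $g$ has zeros only at $\Lambda$, of order exactly $2n$, $T$ is elliptic and holomorphic at $0$. Both $G$ and $T$ have at most simple poles, located at zeros and poles of $f$.

For a function $v$ write $*dv=v_x\,dy-v_y\,dx$. Then $d{*dv}=\Delta v\,dx\wedge dy$ and $dv_1\wedge{*dv_2}=\nabla v_1\cdot\nabla v_2\,dx\wedge dy$. For $h$ holomorphic the Cauchy–Riemann equations say $*d\operatorname{Re}h=d\operatorname{Im}h$; for $h=z$ this is $*dx=dy$.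

**Lemma 7.** (a) $\varphi$ extends to a real-analytic function on $\mathbb C$, $L\varphi=0$, and $\varphi(z+\omega)=\varphi(z)+\operatorname{Re}(\beta c(\omega))\,k(z)$.

(b) Off $\Lambda$: $\varphi_{zz}-u_z\varphi_z=-\beta$ and $k_{zz}-u_zk_z=0$.

(c) The $1$-form $\kappa=k\,{*d\varphi}-\varphi\,{*dk}$ is smooth, closed and $\Lambda$-periodic, and $\int_{z_0}^{z_0+\omega}\kappa=\operatorname{Im}(\beta c(\omega))$.

*Proof of (a).* **Away from $\Lambda$ and the zeros and poles of $f$.** For real small $t$ let $f_t=fe^{tG}$. Then $f_t'=f_t(g+tG')$, so $\partial_t\log f_t'|_0=G+T$. Hence $u^t=\log\frac{8|f_t'|^2}{(1+|f_t|^2)^2}$ solves $\Delta u^t+e^{u^t}=0$ locally, and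
$$\partial_tu^t|_0=2\operatorname{Re}(G+T)-\frac{4|f|^2\operatorname{Re}G}{1+|f|^2}=2\varphi .$$
Differentiating the equation gives $L\varphi=0$.

**Near the exceptional points.** Near a zero of $f$, $A=fG$ is holomorphic and $A'/f'=G+T$, so $\varphi=\operatorname{Re}(A'/f')-\frac{2\operatorname{Re}(\bar fA)}{1+|f|^2}$ is real-analytic, as $f'\ne0$. Near a pole, replace $(f,G)$ by $(1/f,-G)$: $k$ and $g$ change sign, $T$ does not, so $\varphi$ is unchanged, and we are at a zero. Near $\Lambda$, the functions $k,G,T$ are real-analytic. So $L\varphi=0$ on $\mathbb C$ by continuity. The translation rule holds because $k$ and $T$ are periodic.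

*Proof of (b).* This is where the change of $B$ enters. Let $f_B=f(0)\exp\int_0^zg_B$ with $B=B_0+t\beta$, $t$ real. Near a point off $\Lambda$ that is not a zero or pole of $f$, integrate along a fixed path from $0$ avoiding the zeros of $X_{B_0}$; this makes sense for small $t$. Then $\partial_t\log f_B|_0=G$ and $\partial_t(f_B'/f_B)|_0=G'$, and the computation in (a) used only these two derivatives. So the corresponding $u$ has $t$-derivative $2\varphi$ at $t=0$. By (5) with $Y=X_B/W$, $S(f_B)=-2(n(n+1)\wp+B_0+t\beta)$. Differentiating (2) in $t$ gives $2(\varphi_{zz}-u_z\varphi_z)=-2\beta$, and this extends to all points off $\Lambda$ by continuity. For $k$ do the same with $S(e^\lambda f)=S(f)$ and $\partial_\lambda u_\lambda|_0=2k$.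

*Proof of (c).* **Closed and periodic.** The terms $dk\wedge{*d\varphi}$ and $d\varphi\wedge{*dk}$ cancel, so $d\kappa=(k\Delta\varphi-\varphi\Delta k)\,dx\wedge dy=0$ by $L\varphi=Lk=0$. Replacing $\varphi$ by $\varphi+rk$ with $r$ constant does not change $\kappa$. So $\kappa$ is periodic by (a).

**A primitive.** Away from the poles of $G$ and $T$, the terms $k\operatorname{Re}G\,{*dk}$ cancel and
$$\kappa=k^2\,d\operatorname{Im}G+k\,d\operatorname{Im}T-\operatorname{Re}T\,{*dk}.$$
Away from $\Lambda$ and the zeros and poles of $f$, use the local coordinate $w=\log f=\alpha+i\theta$. There $k=-\tanh\alpha$ and $*dk=-\operatorname{sech}^2\alpha\,d\theta$. Also $dG=G'dz=Tg\,dz=T\,dw$, so $d\operatorname{Im}G=\operatorname{Re}T\,d\theta+\operatorname{Im}T\,d\alpha$. With $\tanh^2=1-\operatorname{sech}^2$ the $\operatorname{Re}T\,d\theta$ terms cancel: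
$$\kappa=d\operatorname{Im}G-\operatorname{sech}^2\alpha\,\operatorname{Im}T\,d\alpha-\tanh\alpha\,d\operatorname{Im}T=d\big(\operatorname{Im}G+k\operatorname{Im}T\big).$$
By continuity this also holds at $\Lambda$. Since $\kappa$ is smooth and closed on $\mathbb C$, its period may be computed along a path avoiding the poles of $G$ and $T$. As $k$ and $T$ are periodic, the period is $\operatorname{Im}(\beta c(\omega))$. $\square$

## 8. The sign of $\operatorname{Im}(\overline{c(1)}c(\tau))$

**Proposition 8.** At every $B_0\in Z$: $\ \operatorname{Im}\big(\overline{c(1)}\,c(\tau)\big)<0$.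

*Proof.* Extend $c$ to an $\mathbb R$-linear map $c(z)=Pz+Q\bar z$ of $\mathbb C$. Its determinant is $|P|^2-|Q|^2$, so
$$\operatorname{Im}(\overline{c(1)}c(\tau))=(|P|^2-|Q|^2)\,b,$$
and we must show $|P|<|Q|$. For $|\beta|=1$ put
$$\nu(z)=\operatorname{Re}(\beta c(z))=\operatorname{Re}\big((\beta P+\overline{\beta Q})z\big),\qquad|\nabla\nu|=|\beta P+\overline{\beta Q}|=|\beta^2P+\overline Q| .$$
Choose $\beta$ so that $\beta^2P$ and $\overline Q$ point in opposite directions; then $|\nabla\nu|=\big||P|-|Q|\big|$. Let $\varphi$ be the function of Section 7 for this $\beta$, and put $\psi=\varphi-\nu k$. By Lemma 7(a) $\psi$ is smooth and $\Lambda$-periodic. Since $\Delta\nu=0$ and $Lk=0$,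
$$L\psi=-L(\nu k)=-2\nabla\nu\cdot\nabla k.$$
For Lipschitz functions on $E$ let $q(v_1,v_2)=\int_E\nabla v_1\cdot\nabla v_2-e^uv_1v_2$ and $q(v)=q(v,v)$. If $v_2$ is smooth, $q(v_1,v_2)=-\int_Ev_1Lv_2$.

**Step 1: $q(\psi)\ge0$.** First, $k1_F$ is Lipschitz on $E$ for every face $F$. For two points of $F$, or two points outside $F$, this is clear. If $z\in F$ and $z'\notin F$, a shortest segment from $z$ to $z'$ meets $\partial F$ at some $y$, where $k(y)=0$, so $|k(z)|=|k(z)-k(y)|\le C|z-z'|$. Likewise $k^21_F$ is Lipschitz. As $\partial F$ has measure $0$, their gradients are $1_F\nabla k$ and $1_F\nabla(k^2)$ almost everywhere.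

On $F$ the sign of $k$ is constant and $e^u>0$, so $\int_Fke^u\neq0$. Hence there are real $t_F$ such that $\sigma=\sum_Ft_Fk1_F$ satisfies $\int_F(\psi+\sigma)e^u=0$ for all $F$. This correction is free. On one hand,
$$\int_F|\nabla k|^2=\int_E\nabla(k1_F)\cdot\nabla k=-\int_Fk\Delta k=\int_Fe^uk^2,$$
so $q(\sigma)=\sum_Ft_F^2\int_F(|\nabla k|^2-e^uk^2)=0$. On the other hand,
$$q(\sigma,\psi)=-\int_E\sigma L\psi=\sum_Ft_F\int_F\nabla\nu\cdot\nabla(k^2)=\sum_Ft_F\int_E\nabla\nu\cdot\nabla(k^21_F)=0,$$
because $\nabla\nu$ is a constant vector and $k^21_F$ is Lipschitz and periodic. Therefore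
$$q(\psi)=q(\psi+\sigma)=\sum_F\int_F\big(|\nabla(\psi+\sigma)|^2-e^u(\psi+\sigma)^2\big)\ge0$$
by Lemma 6.

**Step 2: a formula for $q(\psi)$.** Let $\mathcal P$ be the period parallelogram with vertices $z_0,\,z_0+1,\,z_0+1+\tau,\,z_0+\tau$, positively oriented. We have $q(\psi)=-\int\psi L\psi=\int_{\mathcal P}\psi L(\nu k)$. Insert $\psi=\varphi-\nu k$, and use $L\varphi=0$ and Green's formula:
$$q(\psi)=\oint_{\partial\mathcal P}\big(\varphi\,{*d(\nu k)}-\nu k\,{*d\varphi}\big)-\int_{\mathcal P}\nu k\cdot2\nabla\nu\cdot\nabla k .$$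
The first integrand is $-\nu\kappa+\varphi k\,{*d\nu}$. Since $\operatorname{div}(\nu\nabla\nu)=|\nabla\nu|^2$, the last integral is
$$\int_{\mathcal P}\nu\nabla\nu\cdot\nabla(k^2)=\oint_{\partial\mathcal P}\nu k^2\,{*d\nu}-|\nabla\nu|^2\int_{\mathcal P}k^2 .$$
Hence
$$q(\psi)=-\oint_{\partial\mathcal P}\nu\kappa+\oint_{\partial\mathcal P}\psi k\,{*d\nu}+|\nabla\nu|^2\int_Ek^2 .$$
The middle term is $0$, because $\psi k\,{*d\nu}$ is periodic and opposite sides cancel. In the first term, let $\kappa_\omega$ be the period of $\kappa$ over $\omega$. Bottom and top sides together contribute $-\nu(\tau)\kappa_1$ to $\oint\nu\kappa$, and right and left sides contribute $\nu(1)\kappa_\tau$. By Lemma 7(c) and $|\beta|=1$,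
$$\oint_{\partial\mathcal P}\nu\kappa=\operatorname{Re}(\beta c(1))\operatorname{Im}(\beta c(\tau))-\operatorname{Re}(\beta c(\tau))\operatorname{Im}(\beta c(1))=\operatorname{Im}(\overline{c(1)}c(\tau)).$$
Put $K_0=\int_Ek^2$. Since $|k|\le1$, $k$ is continuous and $k(0)=0$, we have $K_0<b$. Altogether
$$0\le q(\psi)=-(|P|^2-|Q|^2)\,b+(|P|-|Q|)^2K_0. \tag{10}$$

**Step 3: $|P|\le|Q|$.** If $|P|>|Q|$, divide (10) by $|P|-|Q|$: $(|P|+|Q|)b\le(|P|-|Q|)K_0<(|P|-|Q|)b$, a contradiction.

**Step 4: $|P|\ne|Q|$.** Suppose $|P|=|Q|$. Then $\nabla\nu=0$, so $\nu=0$, $\psi=\varphi$ is periodic, and $q(\varphi)=0$ by (10). Every summand in Step 1 is nonnegative, so equality holds in Lemma 6 for $\varphi+\sigma$ on every face. On a lift of a face with $|f|<1$ we get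
$$\varphi=\operatorname{Re}(\gamma\xi)-tk,\qquad\gamma\in\mathbb C,\ t\in\mathbb R.$$
All three functions are real-analytic on $\mathbb C$ (at poles of $f$, $\xi=\frac{2\bar h}{1+|h|^2}$ with $h=1/f$), so the identity holds on $\mathbb C$. Now $\xi(z+\omega)=e^{i\theta_\omega}\xi(z)$ while $\varphi$ and $k$ are periodic, so $\operatorname{Re}\big(\gamma(e^{i\theta_\omega}-1)\xi\big)=0$ on $\mathbb C$. On the face, $f$ takes all values in $\mathbb D$, hence so does $\xi$. By Proposition 3 some $e^{i\theta_\omega}\ne1$. So $\gamma=0$ and $\varphi=-tk$. But then Lemma 7(b) gives $0=-\beta$, a contradiction.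

Hence $|P|<|Q|$. $\square$

## 9. The count: proof of Theorem A

Recall that $H^2$ is continuous on $\mathbb C$, with zero set $Z\cup\{\ell=0\}$, and has winding number $-1$ on large circles (Section 5).

**Step 1: every point of $Z$ is an isolated zero of index $+2$.** At $B_0\in Z$ the differential of $H$ has determinant $-\operatorname{Im}(\overline{c(1)}c(\tau))>0$ by Proposition 8. So $B_0$ is an isolated zero, and by Fact 3 (with $\xi=B-B_0$, $m=2$) $\arg H$ changes by $2\pi$ on a small circle. Hence $H^2$ has index $+2$.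

**Step 2: a root $B_j$ of $\ell$, of multiplicity $m_j$, is an isolated zero with $|\operatorname{ind}_j|\le m_j$.** By Lemma 4 we may choose $\omega\in\{1,\tau\}$ with $M_\omega(B_j)\ne0$; let $\omega'$ be the other element. With fixed paths near $B_j$, $N_\omega^2=\ell(B)M_\omega(B)^2$ is holomorphic with a zero of order $m_j$ at $B_j$. Choose a local holomorphic coordinate $t$ centered at $B_j$ with $N_\omega^2=t^{m_j}$. Then $\operatorname{Re}N_\omega=0$ exactly where $t^{m_j}\in(-\infty,0]$, that is, on $m_j$ rays from $t=0$.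

On such a ray $N_\omega=\pm i|t|^{m_j/2}$, so $\operatorname{Re}N_{\omega'}=\mp|t|^{m_j/2}\operatorname{Im}R(t)$, where $R=M_{\omega'}/M_\omega$ is holomorphic at $t=0$. Along the ray $\operatorname{Im}R$ is a real-analytic function of $|t|\in[0,\varepsilon)$. If it vanished identically, all points of the ray other than $t=0$ would be in $Z$, against Step 1. So it has no zeros for small $|t|>0$, and $B_j$ is an isolated zero of $H^2$.

On a small circle $|t|=\rho$ we now have $H^2\ne0$ and $\operatorname{Re}N_\omega=0$ at exactly $m_j$ points. If $\omega=1$, these are exactly the points where $H$ is purely imaginary, that is, $H^2\in(-\infty,0)$. If $\omega=\tau$, they are exactly the points where $H$ is real, that is, $H^2\in(0,\infty)$. So the loop $H^2$ meets a fixed ray from the origin exactly $m_j$ times, and Fact 2 gives $|\operatorname{ind}_j|\le m_j$.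

**Step 3: adding up.** The zeros of $H^2$ are isolated and form a bounded closed set, so there are finitely many. By Fact 1 and $\sum_jm_j=\deg\ell=2n+1$,
$$-1=2N(\tau)+\sum_j\operatorname{ind}_j\ \ge\ 2N(\tau)-\sum_jm_j=2N(\tau)-(2n+1). \tag{11}$$
So $N(\tau)\le n$. This proves Theorem A. $\blacksquare$

On the hexagonal torus with $n=1$ the bound is attained: $N\ge1$ by Section 1, so $N=1$ and $Z=\{0\}$. There $\ell(B)=4B^3-g_3$ has three simple roots, and (11) forces each of them to have index $-1$.

## 10. Indices at the roots of $\ell$: proof of Theorem B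

Let $J_j=\operatorname{Im}(\overline{M_1}M_\tau)(B_j)$.

**Step 1: the index when $J_j\ne0$.** Near $B_j$,
$$H=\operatorname{Re}(WM_1(B_j))+i\operatorname{Re}(WM_\tau(B_j))+o(|W|),$$
and the linear map $\xi\mapsto\operatorname{Re}(\xi M_1)+i\operatorname{Re}(\xi M_\tau)$ has determinant $-J_j\neq0$. As $B$ circles $B_j$ once, $W^2=\ell(B)$ winds $m_j$ times, so $\arg W$ increases by $\pi m_j$. By Fact 3 with $\xi=W$, $\arg H$ changes by $-\operatorname{sgn}(J_j)\pi m_j$. So $\operatorname{ind}_j=-\operatorname{sgn}(J_j)\,m_j$.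

**Step 2: inserting in (11).** If all $J_j\neq0$, the equality in (11) reads $-1=2N-(2n+1-m_-)+m_-$, that is, $N=n-m_-$. In general, use $\operatorname{ind}_j=m_j$ for roots with $J_j<0$ and $\operatorname{ind}_j\ge-m_j$ for the others: $-1\ge2N+m_--(2n+1-m_-)$, so $N\le n-m_-$. $\blacksquare$

**A computing rule for the sign.** Suppose $M_\omega=C(\eta_\omega+A\omega)$ with $C\neq0$ and $A$ independent of $\omega$. Put $\mu=\eta_1+A$. By Legendre, $\eta_\tau+A\tau=\mu\tau-2\pi i$, and $\operatorname{Im}(\bar\mu(\mu\tau-2\pi i))=b|\mu|^2-2\pi\operatorname{Re}\mu$. So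
$$\operatorname{sgn}J=\operatorname{sgn}\big(b|\mu|^2-2\pi\operatorname{Re}\mu\big). \tag{12}$$
To use it for $n=1$ and below for $n=2$, recall, for $\{i,j,k\}=\{1,2,3\}$ and $\omega_i$ the half-period with $\wp(\omega_i)=e_i$,
$$\frac1{\wp-e_i}=\frac{\wp(z-\omega_i)-e_i}{(e_i-e_j)(e_i-e_k)}. \tag{13}$$

**The square torus with $n=1$.** Let $\tau=i$. Then $g_3=0$, since $g_3=i^{-6}g_3=-g_3$, so $B=0$ is a root of $\ell(B)=4B^3-g_2B$, with $X_0=\wp$. By (13) with $e_i=0$, $M_\omega$ is a multiple of $\eta_\omega$, so $A=0$ and $\mu=\eta_1$. From $\zeta(iz)=-i\zeta(z)$ we get $\eta_i=-i\eta_1$, and Legendre gives $2i\eta_1=2\pi i$, so $\mu=\pi$. With $b=1$, (12) gives the sign of $\pi^2-2\pi^2<0$. So $m_-\ge1$, and Theorem B gives $N(i)=0$: for $n=1$ the square torus carries no family.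

## 11. Two families for $n=2$ at $\tau_0=\frac12+\frac{i\ln60}{2\pi}$: proof of Theorem C

Let $n=2$, $I=6\wp+B$. We find five roots of $\ell$, compute the sign of $J$ at each, and apply Theorem B.

**Step 1: roots of $\ell$.** If a monic polynomial $X$ of degree $2$ in $\wp$ satisfies $4IX^2-2XX''+X'^2=0$, then, differentiating, it solves (3), so $X=X_B$ by Lemma 2, and $\ell(B)=0$. This condition holds if $X=y^2$ with $y''=Iy$ (computation in Lemma 4).

(i) Let $\alpha^2=g_2/12$, $y=\wp-\alpha$, $B=6\alpha$. Indeed $y''=6\wp^2-\frac{g_2}2=6(\wp^2-\alpha^2)=(6\wp+6\alpha)(\wp-\alpha)$.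

(ii) Let $X=(\wp-e_i)(\wp-e_j)$, $B=-3e_k$. With $x=\wp$ we have $X_x=2x+e_k$, $p=4X(x-e_k)$, $p'=4X_x(x-e_k)+4X$ and $X''=2p+\frac12p'X_x$. So
$$2XX''-X'^2=16X^2(x-e_k)+4XX_x^2(x-e_k)+4X^2X_x-4X(x-e_k)X_x^2=X^2\,[16(x-e_k)+4(2x+e_k)],$$
which is $4X^2(6x-3e_k)=4IX^2$.

**Step 2: periods in case (i), assuming $\alpha\ne0$.** Let $\wp(a)=\alpha$. Then $\wp''(a)=6\alpha^2-\frac{g_2}2=0$. At half-periods $\wp''\neq0$, so $a$ is not one and $\wp'(a)\neq0$. Thus $\wp-\alpha=\wp'(a)t+O(t^3)$ at $a$, and similarly at $-a$. Comparing principal parts at $\pm a$ and values at $0$,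
$$(\wp-\alpha)^{-2}=\wp'(a)^{-2}\,[\wp(z-a)+\wp(z+a)-2\alpha],$$
so $M_\omega=-2\wp'(a)^{-2}(\eta_\omega+\alpha\omega)$, of the form in (12) with $A=\alpha$.

**Step 3: periods in case (ii), assuming $e_k\ne0$.** Write $\frac1X=\frac1{e_i-e_j}\big(\frac1{\wp-e_i}-\frac1{\wp-e_j}\big)$. By (13), up to a nonzero factor independent of $\omega$,
$$M_\omega\propto(\eta_\omega+e_i\omega)(e_j-e_k)+(\eta_\omega+e_j\omega)(e_i-e_k)=-3e_k\eta_\omega+(2e_ie_j+e_k^2)\omega .$$
With $e_ie_j=e_k^2-\frac{g_2}4$ the last coefficient is $3e_k^2-\frac{g_2}2$. So $M_\omega\propto\eta_\omega+\big(\frac{g_2}{6e_k}-e_k\big)\omega$.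

**Step 4: the criterion in terms of Eisenstein series.** Classically, $\eta_1=\frac{\pi^2}3E_2$, $g_2=\frac{4\pi^4}3E_4$, $g_3=\frac{8\pi^6}{27}E_6$. Put $e_k=\frac{\pi^2}3\varepsilon_k$; then the $\varepsilon_k$ are the roots of $\varepsilon^3-3E_4\varepsilon-2E_6=0$. With $\mu=\frac{\pi^2}3m$, (12) becomes
$$J>0\iff|m|^2>K\operatorname{Re}m,\qquad K=\frac6{\pi b}, \tag{14}$$
where $m=E_2\pm\sqrt{E_4}$ in case (i) and $m=E_2+\frac{2E_4}{\varepsilon_k}-\varepsilon_k$ $(k=1,2,3)$ in case (ii).

**Step 5: numbers at $\tau_0$.** Here the nome is $e^{2\pi i\tau_0}=-\frac1{60}$, $b=\frac{\ln60}{2\pi}$ and $K=12/\ln60<2.931$. We use $E_2=1-24\sum\sigma_1(r)Q^r$, $E_4=1+240\sum\sigma_3(r)Q^r$, $E_6=1-504\sum\sigma_5(r)Q^r$ with $Q=-\frac1{60}$, summed through $r=5$. The divisor sums are $\sigma_1=1,3,4,7,6$; $\sigma_3=1,9,28,73,126$; $\sigma_5=1,33,244,1057,3126$. For $r\ge6$ use $\sigma_1(r)\le r^2$, $\sigma_3(r)\le1.21r^3$, $\sigma_5(r)\le1.04r^5$. The largest remainder is that of $E_6$: the term $6^5/60^6$ is below $1.7\cdot10^{-7}$ and the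 ratios of successive bounds are below $0.04$, so it is below $504\cdot1.04\cdot1.8\cdot10^{-7}<2\cdot10^{-4}$; the others are smaller. The partial sums are $E_2\approx1.38043$, $E_4\approx-2.42980$, $E_6\approx5.31025$. So
$$E_2\in[1.380,1.381],\qquad D:=-E_4\in[2.429,2.431],\qquad E_6\in[5.309,5.312].$$
Since $D>0$ we have $g_2<0$ and $\alpha\ne0$. Since $E_6\neq0$, no $\varepsilon_k$ is $0$.

**Step 6: case (i).** Here $m=E_2\pm i\sqrt D$. The function $v\mapsto v(v-K)$ decreases for $v<K/2$, so
$$|m|^2-K\operatorname{Re}m=E_2(E_2-K)+D\ge1.381\,(1.381-2.931)+2.429>0.28 .$$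

**Step 7: case (ii), the real root.** The cubic $\varepsilon^3+3D\varepsilon-2E_6$ is increasing on $\mathbb R$ and negative at $0$. So it has exactly one real root $\varepsilon_1$, and $\varepsilon_1>0$. For it, $m=E_2-\frac{2D}{\varepsilon_1}-\varepsilon_1\le E_2-2\sqrt{2D}<0$, so $|m|^2>0>K\operatorname{Re}m$.

**Step 8: case (ii), the two other roots.** At $1.21$ the cubic is at most $1.7716+8.8246-10.618<0$. At $1.215$ it is at least $1.7936+8.8537-10.624>0$. So $1.21<\varepsilon_1<1.215$. The roots sum to $0$ and their pairwise products sum to $3D$. So the other roots are $-\frac{\varepsilon_1}2\pm is$, $s>0$, with squared modulus $R=\varepsilon_1^2+3D\in[8.751,8.7693]$, and $s^2=R-\frac{\varepsilon_1^2}4=\frac34\varepsilon_1^2+3D\ge8.38$. Let $\rho=2D/R\in[0.5539,0.5557]$. Since $\varepsilon^{-1}=\bar\varepsilon/R$, we have $m=E_2-\rho\bar\varepsilon-\varepsilon$, so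
$$\operatorname{Re}m=E_2+\tfrac{\varepsilon_1}2(1+\rho)\ge1.380+0.605\cdot1.5539>2.32,$$
$$(\operatorname{Im}m)^2=s^2(1-\rho)^2\ge8.38\cdot0.4443^2>1.65 .$$
Since $v\mapsto v(v-K)$ increases for $v>K/2$, $|m|^2-K\operatorname{Re}m\ge2.32\,(2.32-2.931)+1.65>0.23$.

**Step 9: these are all the roots.** The values $B=\pm6\alpha$ are nonzero and purely imaginary, because $\alpha^2=g_2/12<0$. Among the $B=-3e_k$, one is real and nonzero, and two are non-real and complex conjugate, with nonzero real part. So the five values are distinct. As $\deg\ell=5$, they are all the roots of $\ell$, and all are simple. By Steps 6–8 and (14) all have $J>0$, so no root has $J=0$ and $m_-=0$. Theorem B gives $N(\tau_0)=2$. $\blacksquare$
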